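\title{BiLipschitz homogeneous plane continua are Jordan curves}

\begin{abstract}
We prove that every nondegenerate biLipschitz homogeneous continuum in the plane is a Jordan curve, and hence a quasicircle. By the classification of homogeneous plane compacta it suffices to exclude the pseudo-arc and the circle of pseudo-arcs. The core of the proof is a packing estimate: a hereditarily indecomposable continuum that is biLipschitz homogeneous contains, at small scales, arbitrarily many uniformly separated points, so its metric is not doubling. The circle of pseudo-arcs is reduced to the pseudo-arc by planar topology. We also classify the biLipschitz homogeneous plane compacta, show that the biLipschitz constant may be allowed to depend on the points, and show that every homogeneous continuum is biLipschitz homogeneous in some compatible metric.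
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(X,d)$ be a metric space and $K\ge 1$. A map $f:X\to X$ is \emph{$K$-biLipschitz} if
\[
K^{-1}d(u,v)\le d(f(u),f(v))\le K\,d(u,v)\qquad\text{for all }u,v\in X .
\]
A $K$-biLipschitz surjection is a homeomorphism, its inverse is $K$-biLipschitz, and the composition of a $K$-biLipschitz and an $L$-biLipschitz map is $KL$-biLipschitz. The space $X$ is \emph{$K$-biLipschitz homogeneous} if for all $x,y\in X$ there is a $K$-biLipschitz surjection $f:X\to X$ with $f(x)=y$, and \emph{biLipschitz homogeneous} if this holds for some $K$. It is \emph{homogeneous} if for all $x,y\in X$ there is a homeomorphism of $X$ taking $x$ to $y$. Subsets of $\mathbb R^n$ carry the Euclidean metric. A \emph{continuum} is a nonempty compact connected metric space; it is \emph{nondegenerate} if it has more than one point.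

Homogeneity says that topology cannot tell two points of $X$ apart. BiLipschitz homogeneity makes this quantitative: a $K$-biLipschitz surjection with $f(x)=y$ satisfies $B(y,r/K)\subset f(B(x,r))\subset B(y,Kr)$ for all $r>0$ at once, so whatever is seen near one point at some scale is seen near every point at a comparable scale. A round circle is $1$-biLipschitz homogeneous, by rotations. If $\varphi$ maps the circle onto a curve $\Gamma$ and distorts distances by at most the factor $L$, then conjugating the rotations by $\varphi$ shows that $\Gamma$ is $L^2$-biLipschitz homogeneous. An arc is not even homogeneous, since its endpoints do not separate it and its other points do; a closed disk is not homogeneous by invariance of domain. So the familiar plane continua suggest that only Jordan curves are possible. The question whether this is so is raised in \cite{nets}: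
\begin{quote}
Is every nondegenerate biLipschitz homogeneous continuum in $\mathbb R^2$ a Jordan curve?
\end{quote}

Two known results frame the question. The first lists the topological possibilities; the pseudo-arc and the circle of pseudo-arcs are described in Section~\ref{sec:continua}.

\begin{theorem}[Hoehn and Oversteegen]\label{thm:HO}
A homogeneous compact subset of $\mathbb R^2$ is a finite set, a Cantor set, a Jordan curve, a pseudo-arc, a circle of pseudo-arcs, or the product of one of the first two with one of the last three.
\end{theorem}

The second describes the geometry of the expected answer. A Jordan curve $\Gamma\subset\mathbb R^2$ has \emph{$a$-bounded turning} if for all distinct $x,y\in\Gamma$ one of the two arcs of $\Gamma$ from $x$ to $y$ has diameter at most $a|x-y|$. A \emph{quasicircle} is the image of a round circle under a quasiconformal homeomorphism of the plane; a Jordan curve is a quasicircle if and only if it has $a$-bounded turning for some $a$, and such an $a$ is what we call a constant of the quasicircle.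

\begin{theorem}[known]\label{thm:quasi}
A biLipschitz homogeneous Jordan curve in $\mathbb R^2$ is a quasicircle.
\end{theorem}

We use both theorems without proof. Our main result answers the question.

\begin{theorem}\label{thm:main}
Every nondegenerate biLipschitz homogeneous continuum $X\subset\mathbb R^2$ is a Jordan curve, and hence a quasicircle.
\end{theorem}

Theorem~\ref{thm:HO} leaves two continua to exclude. For the pseudo-arc no purely topological argument can do this: by Theorem~\ref{thm:remetrize} the pseudo-arc is biLipschitz homogeneous, with $K$ as close to $1$ as we like, in a suitable metric that induces its topology. The obstruction must come from the Euclidean metric, and the property that matters is the simplest one: a disk of radius $K\rho$ has room for only a bounded number of points at mutual distances at least $\rho/K$.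

The pseudo-arc violates this bound. Through each of its points $w$ the subcontinua form a single increasing family. We show that somewhere in the space a large member of such a family comes back close to its base point while staying away from the smaller members. BiLipschitz homogeneity carries such a return to the same point $w$ for each of many scales, and the returns are then separated from one another (Section~\ref{sec:packing}). A circle of pseudo-arcs does not have this nested structure, but its homeomorphisms permute the pseudo-arcs of which it is made, so that each of them inherits the homogeneity (Section~\ref{sec:circle}). Section~\ref{sec:compacta} proves Theorem~\ref{thm:main} and extends it to compact sets, Section~\ref{sec:baire} removes the uniformity of $K$ from the hypothesis, and Section~\ref{sec:remetrize} constructs the metrics mentioned above.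

\section{Facts about continua}\label{sec:continua}

Two theorems produce subcontinua with prescribed behavior. Closures and boundaries are taken in the ambient continuum, so $\operatorname{bd}U=\overline U\setminus U$ for open $U$.
\begin{description}
\item[(BB) Boundary bumping {\cite[Theorem 5.4]{nadler}}.] If $U$ is a nonempty proper open subset of a continuum and $C$ is a component of $\overline U$, then $C\cap\operatorname{bd}U\ne\emptyset$.
\item[(CW) Cut wire {\cite[Theorem 5.2]{nadler}}.] If $A,B$ are closed subsets of a compact metric space $M$ and no component of $M$ meets both, then $M$ is the disjoint union of closed sets $M_1\supset A$ and $M_2\supset B$.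
\end{description}

A continuum is \emph{indecomposable} if it is not the union of two proper subcontinua, and \emph{hereditarily indecomposable} if all its subcontinua are indecomposable. An arc is decomposable, so a hereditarily indecomposable continuum contains no arc. We use hereditary indecomposability only in the following form.
\begin{description}
\item[(N) Nesting.] In a hereditarily indecomposable continuum, if two subcontinua intersect, then one contains the other.
\end{description}
Indeed, otherwise their union would be a subcontinuum of which both are proper subcontinua.

The \emph{composant} of a point $x$ in a nondegenerate continuum $E$ is the union of all proper subcontinua of $E$ that contain $x$.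
\begin{description}
\item[(Co) Composants {\cite[Chapters V and XI]{nadler}}.] A nondegenerate indecomposable continuum $E$ has uncountably many composants. They are pairwise disjoint and dense in $E$, and they are the classes of the equivalence relation ``$x$ and $y$ lie in a common proper subcontinuum of $E$.''
\end{description}

A continuum is \emph{chainable} if for every $\varepsilon>0$ it has an open cover $C_1,\dots,C_m$ by sets of diameter less than $\varepsilon$ with $C_i\cap C_j\neq\emptyset$ exactly when $|i-j|\le1$. The \emph{pseudo-arc} (Moise, Bing) is nondegenerate, chainable and hereditarily indecomposable; a pseudo-arc is any space homeomorphic to it. In Section~\ref{sec:remetrize} we also use that the pseudo-arc is homogeneous. The only property of a \emph{circle of pseudo-arcs} $X$ that we use is its defining decomposition: there is a continuous surjection $q:X\to S^1$ all of whose fibers $q^{-1}(t)$ are pseudo-arcs.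

\section{Packing in hereditarily indecomposable continua}\label{sec:packing}

Throughout this section $(X,d)$ is a nondegenerate hereditarily indecomposable continuum and $D=\operatorname{diam}X$.

\begin{theorem}\label{thm:packing}
Suppose that $X$ is $K$-biLipschitz homogeneous. Let $w\in X$, $\rho>0$, and let $J\ge0$ be an integer with $8\rho(3K^2)^J\le D$. Then the closed ball $\overline B(w,K\rho)$ contains $J+1$ points with pairwise distances at least $\rho/K$.
\end{theorem}

For $\rho\le D/8$ the largest admissible $J$ satisfies $J+1>\log(D/8\rho)/\log(3K^2)$. The ratio of the radius of the ball to the separation is the constant $K^2$, while the number of points grows logarithmically as $\rho\to0$.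

\subsection{The largest subcontinuum of a given diameter}

A biLipschitz surjection moves points in a way we do not control, so we need sets attached to a point that every such map must respect. Subcontinua go to subcontinua and diameters change by at most the factor $K$. This suggests the definition
\[
A_t(x)=\bigcup\{L:\ L\subset X\text{ a subcontinuum},\ x\in L,\ \operatorname{diam}L\le t\},\qquad x\in X,\ t>0 .
\]
The family contains $\{x\}$, and $A_s(x)\subset A_t(x)$ for $s\le t$. On the real line the same recipe gives $[x-t,x+t]$, which has diameter $2t$ and is not a member of the family. Nesting changes this.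

\begin{lemma}\label{lem:At}
Let $x,y,p,w\in X$ and $t>0$.
\begin{enumerate}
\item[(a)] $A_t(x)$ is the largest subcontinuum of diameter at most $t$ that contains $x$.
\item[(b)] If $y\in A_t(x)$, then $A_t(y)=A_t(x)$.
\item[(c)] If $t\le D$, then $\operatorname{diam}A_t(x)=t$.
\item[(d)] If $f:X\to X$ is a $K$-biLipschitz surjection with $f(p)=w$, then
\[
A_{t/K}(w)\subset f(A_t(p))\subset A_{Kt}(w).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The union $A_t(x)$ is connected, since its members are connected and share $x$. By (N) any two members are nested, so any two points of $A_t(x)$ lie in one member, and $\operatorname{diam}A_t(x)\le t$. The closure of $A_t(x)$ is then a continuum of diameter at most $t$ containing $x$. It is a member of the family, so it is contained in $A_t(x)$. Thus $A_t(x)$ is closed, is itself a member, and contains all members.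

(b) The continuum $A_t(x)$ contains $y$ and has diameter at most $t$, so $A_t(x)\subset A_t(y)$. Then $x\in A_t(y)$, and the same argument gives the reverse inclusion.

(c) For $t=D$ we have $A_D(x)=X$. Let $t<D$, put $A=A_t(x)$, and suppose that $\operatorname{diam}A<t$. Let $U$ be the open $\eta$-neighborhood of $A$, where $\eta=(t-\operatorname{diam}A)/2>0$. Then $\operatorname{diam}\overline U\le\operatorname{diam}A+2\eta=t<D$, so $U\ne X$. By (BB) the component $C$ of $\overline U$ that contains $A$ meets $\operatorname{bd}U$, which is disjoint from $U\supset A$. So $C$ is a continuum of diameter at most $t$ that properly contains $A$, contrary to (a).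

(d) The set $f(A_t(p))$ is a continuum of diameter at most $Kt$ containing $w$, which gives the second inclusion. The set $f^{-1}(A_{t/K}(w))$ is a continuum of diameter at most $t$ containing $p$, so it lies in $A_t(p)$, which gives the first.
\end{proof}

By (b), for each $t$ the sets $A_t(x)$ partition $X$, and the partitions become coarser as $t$ grows. By (d), biLipschitz surjections preserve this structure up to the factor $K$ in the scale.

\subsection{Returns}

The next lemma needs no homogeneity. It finds a point $p$ whose continuum $A_R(p)$ passes within $\rho$ of $p$, through a point $z$ that the continuum $A_{R/3}(p)$ avoids, however small $\rho$ is compared with $R$.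

\begin{lemma}\label{lem:return}
Let $z\in X$ and $0<8\rho\le R\le D$. There is $p\in X$ such that
\[
d(p,z)=\rho,\qquad z\in A_R(p),\qquad \operatorname{dist}\bigl(z,A_{R/3}(p)\bigr)\ge\rho .
\]
\end{lemma}

\begin{proof}
Put $G=A_R(z)$. By Lemma~\ref{lem:At}(c) there are two points of $G$ at distance $R$, and by the triangle inequality one of them, $u$, has $d(u,z)\ge R/2>\rho$. The set $U=\{y\in G: d(y,z)>\rho\}$ is open in $G$, contains $u$, and does not contain $z$. Let $Q$ be the component of $\overline U$ that contains $u$. Every point of $Q$ has distance at least $\rho$ from $z$. By (BB), applied in $G$, there is a point $p\in Q\cap(\overline U\setminus U)$, and $d(p,z)=\rho$. Since $p\in A_R(z)$, Lemma~\ref{lem:At}(b) gives $z\in A_R(z)=A_R(p)$. Next,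
\[
\operatorname{diam}Q\ge d(u,p)\ge d(u,z)-d(p,z)\ge \frac R2-\frac R8=\frac{3R}8>\frac R3 .
\]
The continua $Q$ and $A_{R/3}(p)$ both contain $p$, so they are nested by (N). The set $Q$ is too large to lie in $A_{R/3}(p)$. Hence $A_{R/3}(p)\subset Q$, and the third assertion follows.
\end{proof}

The last step is the decisive use of nesting. In the segment $[-1,1]$, with $z=0$, $p=\rho$ and $Q=[\rho,1]$, the short subcontinuum $[0,\rho]$ joins $p$ to $z$. In a hereditarily indecomposable continuum, one large subcontinuum $Q$ through $p$ that avoids the ball $B(z,\rho)$ forces all smaller subcontinua through $p$ to avoid it as well.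

Lemma~\ref{lem:return} alone does not give many separated points. If we fix $z$ and $\rho$ and vary $R$, we get points $p$ on the sphere of radius $\rho$ about $z$, but the lemma separates each $p$ from $z$, not the points $p$ from one another. Homogeneity lets us exchange the roles: we move all the points $p$ to one point $w$, so that the continua become members of the single nested family $A_t(w)$ and the images of $z$ vary.

\subsection{The case of isometries}

The mechanism is already visible for $K=1$ in the plane. Suppose that $X\subset\mathbb R^2$ is $1$-biLipschitz homogeneous. Fix $w,z\in X$, put $\rho=D/(8\cdot3^6)$ and $R_j=8\rho\,3^j$ for $j=0,\dots,6$. Let $p_j$ be given by Lemma~\ref{lem:return} for $R=R_j$, let $f_j$ be an isometry of $X$ onto itself with $f_j(p_j)=w$, and put $z_j=f_j(z)$. By Lemma~\ref{lem:At}(d) with $K=1$ we have $f_j(A_t(p_j))=A_t(w)$ for all $t$, so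
\[
|z_j-w|=\rho,\qquad z_j\in A_{R_j}(w),\qquad\operatorname{dist}\bigl(z_j,A_{R_j/3}(w)\bigr)\ge\rho .
\]
If $i<j$, then $R_i\le R_j/3$, so $z_i\in A_{R_j/3}(w)$ and $|z_i-z_j|\ge\rho$. We have found seven points on a circle of radius $\rho$ with pairwise distances at least $\rho$, that is, with pairwise angles at least $\pi/3$ at the center. But two neighbors among seven points on a circle subtend an angle of at most $2\pi/7<\pi/3$. So no such $X$ exists.

\subsection{The general case}

For $K>1$ the transport from $p$ to $w$ costs a factor $K$ in each of the three assertions of Lemma~\ref{lem:return}. The outer scale $R$ grows to $KR$ and the inner scale $R/3$ shrinks to $R/(3K)$. The ratio of these two is $3K^2$, and this is the ratio we need between consecutive values of $R$.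

\begin{proof}[Proof of Theorem~\ref{thm:packing}]
Put $R_j=8\rho(3K^2)^j$, so that $8\rho\le R_j\le D$ for $0\le j\le J$. Fix any $z\in X$. For $0\le j\le J$ let $p_j$ be given by Lemma~\ref{lem:return} for $R=R_j$, let $f_j$ be a $K$-biLipschitz surjection of $X$ with $f_j(p_j)=w$, and put $z_j=f_j(z)$. Then $d(z_j,w)\le K\,d(z,p_j)=K\rho$. Since $z\in A_{R_j}(p_j)$, the second inclusion of Lemma~\ref{lem:At}(d) gives
\begin{equation}\label{eq:outer}
z_j\in A_{KR_j}(w).
\end{equation}
Since $\operatorname{dist}(z,A_{R_j/3}(p_j))\ge\rho$, we have $\operatorname{dist}\bigl(z_j,f_j(A_{R_j/3}(p_j))\bigr)\ge\rho/K$, and the first inclusion of Lemma~\ref{lem:At}(d) gives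
\begin{equation}\label{eq:inner}
\operatorname{dist}\bigl(z_j,A_{R_j/(3K)}(w)\bigr)\ge\rho/K .
\end{equation}
Let $i<j$. Then $KR_i=R_{i+1}/(3K)\le R_j/(3K)$, so $z_i\in A_{R_j/(3K)}(w)$ by \eqref{eq:outer}, and $d(z_i,z_j)\ge\rho/K$ by \eqref{eq:inner}.
\end{proof}

A metric space is \emph{doubling} if there is $N$ such that every open ball is covered by $N$ open balls of half the radius.

\begin{corollary}\label{cor:doubling}
No nondegenerate hereditarily indecomposable continuum in $\mathbb R^n$ is biLipschitz homogeneous for the Euclidean metric. More generally, no nondegenerate hereditarily indecomposable continuum with a doubling metric is biLipschitz homogeneous. In particular, no pseudo-arc in the plane is biLipschitz homogeneous.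
\end{corollary}

\begin{proof}
Suppose that $X$ is $K$-biLipschitz homogeneous. For every $J$, Theorem~\ref{thm:packing} with $\rho=D/(8(3K^2)^J)$ gives $J+1$ points in a closed ball of radius $K\rho$ with pairwise distances at least $\rho/K$. It suffices to bound the number $M$ of such points independently of $\rho$.

In $\mathbb R^n$ the open balls of radius $\rho/(2K)$ about the points are disjoint and lie in a ball of radius $K\rho+\rho/(2K)=(1+2K^2)\,\rho/(2K)$. Comparing volumes gives $M\le(1+2K^2)^n$.

In a doubling space choose $m$ with $2^m\ge4K^2$. The points lie in an open ball of radius $2K\rho$, which is covered by $N^m$ open balls of radius $2^{1-m}K\rho\le\rho/(2K)$. Two points in one such ball are at distance less than $\rho/K$, so each ball contains at most one of our points and $M\le N^m$.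
\end{proof}

The bound $(1+2K^2)^n$ holds for every subset of $\mathbb R^n$. For the round circle it shows that Theorem~\ref{thm:packing} fails without hereditary indecomposability.

\section{Circles of pseudo-arcs}\label{sec:circle}

In this section $X\subset\mathbb R^2$ is a circle of pseudo-arcs that is homogeneous, $q:X\to S^1$ is its defining map, and $F_t=q^{-1}(t)$.

Theorem~\ref{thm:packing} does not apply to $X$, which is decomposable. Indeed, the preimage of a closed arc $I\subset S^1$ is connected: if $q^{-1}(I)$ were the disjoint union of nonempty closed sets $M_1,M_2$, each fiber over $I$ would lie in one of them, and $q(M_1),q(M_2)$ would disconnect $I$. So two closed arcs that cover $S^1$ give two proper subcontinua that cover $X$. We want to apply Corollary~\ref{cor:doubling} to a fiber $F$ instead, and for this we need to know that a homeomorphism of $X$ taking a point of $F$ to a point of $F$ maps $F$ onto $F$. The image of $F$ is a pseudo-arc in $X$, but a priori it could run across the fibers. The following proposition excludes this.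

\begin{proposition}\label{prop:indec}
If $E\subset X$ is a nondegenerate indecomposable subcontinuum, then $q(E)$ is a point.
\end{proposition}

The idea is to count complementary components. If $E$ ran across the fibers, its disjoint dense composants would provide three disjoint bridges between two fibers. When two disjoint arcs in the plane are joined by three disjoint arcs, each meeting either of the two in one point, the union has two independent cycles, like the letter $\theta$, and its complement has three components. The set $X$, on the other hand, has only two complementary components and no interior, and therefore no room for such a configuration. Since our sets contain no arcs, we count with \v{C}ech cohomology over $\mathbb Q$. We use these standard facts about compact metric spaces.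
\begin{description}
\item[(C0)] $\check H^0(Y)$ is the space of locally constant functions $Y\to\mathbb Q$. Its dimension is $m$ if $Y$ has $m$ components, and at least $m$ if $Y$ is a disjoint union of $m$ nonempty closed sets.
\item[(MV) Mayer--Vietoris.] If $Y=A\cup B$ with $A,B$ closed, then there is an exact sequence
\[
0\to\check H^0(Y)\to\check H^0(A)\oplus\check H^0(B)\to\check H^0(A\cap B)\to\check H^1(Y).
\]
\item[(VB) Vietoris--Begle.] If $q:X\to T$ is a continuous surjection and every fiber has the \v{C}ech cohomology of a point, then $q^*:\check H^k(T)\to\check H^k(X)$ is an isomorphism for all $k$.
\item[(AD) Alexander duality.] For compact $Y\subset\mathbb R^2$ the number of components of $\mathbb R^2\setminus Y$ is $1+\dim\check H^1(Y)$.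
\end{description}
A chainable continuum has the \v{C}ech cohomology of a point, because the chains refine every open cover and their nerves are arcs or points. We also use invariance of domain: a continuous injective map from an open subset of $\mathbb R^2$ to $\mathbb R^2$ has open image.

\begin{lemma}\label{lem:two}
If $Y\subset X$ is compact, then $\mathbb R^2\setminus Y$ has at most two components.
\end{lemma}

\begin{proof}
First, $X$ has empty interior. Suppose that $X$ contains an open disk $V$ with center $x_0$. Given $x\in X$, let $h$ be a homeomorphism of $X$ with $h(x_0)=x$. By invariance of domain $h(V)$ is an open subset of $\mathbb R^2$, and $x\in h(V)\subset X$. So $X$ is open. But a nonempty compact set is closed and is not all of $\mathbb R^2$, so it cannot be open in the connected space $\mathbb R^2$.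

The fibers of $q$ are chainable, so (VB) gives $\check H^1(X)\cong\check H^1(S^1)=\mathbb Q$, and by (AD) the set $\mathbb R^2\setminus X$ has exactly two components. Each of them is a connected subset of $\mathbb R^2\setminus Y$ and lies in one component of $\mathbb R^2\setminus Y$. A third component of $\mathbb R^2\setminus Y$ would be a nonempty open set disjoint from $\mathbb R^2\setminus X$, that is, contained in $X$.
\end{proof}

\begin{lemma}\label{lem:three}
Let $P,P'\subset\mathbb R^2$ be disjoint continua, and let $E_1,E_2,E_3\subset\mathbb R^2$ be pairwise disjoint continua, each meeting both $P$ and $P'$. Then the complement of $Y=P\cup P'\cup E_1\cup E_2\cup E_3$ has at least three components.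
\end{lemma}

\begin{proof}
The set $Y$ is connected, so $\dim\check H^0(Y)=1$. Put $A=P\cup P'$ and $B=E_1\cup E_2\cup E_3$. By (C0), $\dim\check H^0(A)=2$ and $\dim\check H^0(B)=3$. The set $A\cap B$ is the disjoint union of the six nonempty closed sets $E_i\cap P$ and $E_i\cap P'$, so $\dim\check H^0(A\cap B)\ge6$. In (MV) the map into $\check H^0(A\cap B)$ has a domain of dimension $5$ and a kernel of dimension $1$, so its rank is $4$. Its cokernel has dimension at least $6-4=2$ and embeds in $\check H^1(Y)$. Now apply (AD).
\end{proof}

It remains to find the bridges. Let $U_1,U_2\subset S^1$ be open arcs with disjoint closures. Then $S^1\setminus(U_1\cup U_2)$ consists of two disjoint nondegenerate closed arcs $I_1,I_2$. Let $c_j$ be the endpoint of $I_j$ in $\overline{U_1}$ and $d_j$ the endpoint of $I_j$ in $\overline{U_2}$. A continuum that reaches from $q^{-1}(U_1)$ to $q^{-1}(U_2)$ must pass over $I_1$ or over $I_2$, in the following strong sense.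

\begin{lemma}\label{lem:cross}
Let $L\subset X$ be a continuum that meets $q^{-1}(U_1)$ and $q^{-1}(U_2)$. Then for some $j\in\{1,2\}$ a subcontinuum of $L$ meets both $F_{c_j}$ and $F_{d_j}$ and lies in $q^{-1}(I_j)$.
\end{lemma}

\begin{proof}
Suppose not. Then for $j=1,2$ no component of $L\cap q^{-1}(I_j)$ meets both $F_{c_j}$ and $F_{d_j}$, so by (CW) the set $L\cap q^{-1}(I_j)$ is the disjoint union of closed sets $H_j\supset L\cap F_{c_j}$ and $H_j'\supset L\cap F_{d_j}$. Put
\[
M=\bigl(L\cap q^{-1}(\overline{U_1})\bigr)\cup H_1\cup H_2,\qquad
M'=\bigl(L\cap q^{-1}(\overline{U_2})\bigr)\cup H_1'\cup H_2' .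
\]
These sets are closed and nonempty, and their union is $L$. We show that they are disjoint, which contradicts the connectedness of $L$. Let $y\in M\cap M'$. If $q(y)\in U_1$, then $q(y)$ lies in none of $\overline{U_2},I_1,I_2$, so $y\notin M'$; if $q(y)\in U_2$, then $y\notin M$ for the symmetric reason. So $q(y)\in I_j$ for exactly one $j$. From $y\in M$ we get $y\in H_j$: either $y\in H_1\cup H_2$, and then $y\in H_j$ because the other set lies over the other arc, or $q(y)\in\overline{U_1}\cap I_j=\{c_j\}$, and then $y\in L\cap F_{c_j}\subset H_j$. With $d_j$ in place of $c_j$, the relation $y\in M'$ gives $y\in H_j'$. But $H_j\cap H_j'=\emptyset$.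
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:indec}]
Suppose that $q(E)$ has more than one point. Being connected, it contains an arc of $S^1$, and we choose the open arcs $U_1,U_2$ with disjoint closures inside $q(E)$. The sets $E\cap q^{-1}(U_1)$ and $E\cap q^{-1}(U_2)$ are nonempty and open in $E$.

Let $\kappa$ be a composant of $E$. By (Co) it is dense, so it contains a point of each of these two sets. Again by (Co) the two points lie in a proper subcontinuum $L$ of $E$, and $L\subset\kappa$. Lemma~\ref{lem:cross} gives an index $j(\kappa)\in\{1,2\}$ and a continuum in $\kappa$ that meets both $F_{c_j}$ and $F_{d_j}$ for $j=j(\kappa)$. Among five distinct composants, three have the same index $j$. The three corresponding continua $E_1,E_2,E_3$ are pairwise disjoint, because distinct composants are disjoint. The fibers $F_{c_j}$ and $F_{d_j}$ are disjoint continua, since $c_j\ne d_j$. By Lemma~\ref{lem:three} the complement of $Y=F_{c_j}\cup F_{d_j}\cup E_1\cup E_2\cup E_3$ has at least three components. Since $Y\subset X$ is compact, this contradicts Lemma~\ref{lem:two}.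
\end{proof}

Indecomposability of $E$ was used only to obtain disjoint dense composants; planarity and homogeneity of $X$ enter through Lemmas~\ref{lem:two} and~\ref{lem:three}.

\begin{proposition}\label{prop:circle}
No circle of pseudo-arcs in $\mathbb R^2$ is biLipschitz homogeneous.
\end{proposition}

\begin{proof}
Suppose that the circle of pseudo-arcs $X\subset\mathbb R^2$ is $K$-biLipschitz homogeneous. Then it is homogeneous, so Proposition~\ref{prop:indec} applies.

Let $f$ be a homeomorphism of $X$ and $F$ a fiber of $q$. The set $f(F)$ is a pseudo-arc, hence nondegenerate and indecomposable, so it lies in a fiber $F'$. For the same reason $f^{-1}(F')$ lies in a fiber $F''$. Since $F\subset f^{-1}(F')\subset F''$ and distinct fibers are disjoint, $F''=F$. Therefore $f^{-1}(F')=F$, that is, $f(F)=F'$: homeomorphisms of $X$ permute the fibers.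

Fix a fiber $F$ and $x,y\in F$, and let $f:X\to X$ be a $K$-biLipschitz surjection with $f(x)=y$. Then $f(F)$ is the fiber containing $y$, which is $F$. So $f|_F$ is a $K$-biLipschitz surjection of $F$ taking $x$ to $y$, and the pseudo-arc $F\subset\mathbb R^2$ is biLipschitz homogeneous. This contradicts Corollary~\ref{cor:doubling}.
\end{proof}

\section{Continua and compact sets in the plane}\label{sec:compacta}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The continuum $X$ is homogeneous, so it appears in the list of Theorem~\ref{thm:HO}. A finite set with more than one point and a Cantor set are disconnected, and a product $Z\times M$ with $Z$ finite or a Cantor set is connected only if $Z$ is a point. So $X$ is a Jordan curve, a pseudo-arc or a circle of pseudo-arcs. The last two are excluded by Corollary~\ref{cor:doubling} and Proposition~\ref{prop:circle}. By Theorem~\ref{thm:quasi} the Jordan curve $X$ is a quasicircle.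
\end{proof}

The components of a compact set play the role that the fibers played in Proposition~\ref{prop:circle}, and here it is immediate that homeomorphisms permute them.

\begin{theorem}\label{thm:compact}
A nonempty compact biLipschitz homogeneous set $X\subset\mathbb R^2$ is homeomorphic to a finite set, a Cantor set, $S^1\times Z$ with $Z$ finite, or $S^1\times Z$ with $Z$ a Cantor set. In the last two cases all components are quasicircles with a common constant. Conversely, each of these types is realized by a biLipschitz homogeneous planar set.
\end{theorem}

\begin{proof}
Let $X$ be $K$-biLipschitz homogeneous and let $C,C'$ be components of $X$. For $x\in C$ and $y\in C'$, a $K$-biLipschitz surjection $f$ of $X$ with $f(x)=y$ maps $C$ onto the component containing $y$, so $f(C)=C'$. Taking $C'=C$ shows that every component is $K$-biLipschitz homogeneous. By Corollary~\ref{cor:doubling} and Proposition~\ref{prop:circle} no component is a pseudo-arc or a circle of pseudo-arcs. The components of $Z\times M$, with $Z$ finite or a Cantor set and $M$ a continuum, are the copies $\{z\}\times M$ of $M$. So in the list of Theorem~\ref{thm:HO} exactly the stated types remain, a Jordan curve being the case where $Z$ is a point.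

In the last two cases fix a component $C$. It is a quasicircle by Theorem~\ref{thm:main}; let $a$ be a constant for it. Let $C'=f(C)$ be another component and let $x'=f(x)$, $y'=f(y)$ be distinct points of $C'$. An arc $\gamma$ of $C$ from $x$ to $y$ has $\operatorname{diam}\gamma\le a|x-y|\le Ka|x'-y'|$, and $f(\gamma)$ is an arc of $C'$ from $x'$ to $y'$ of diameter at most $K^2a|x'-y'|$. So $K^2a$ is a constant for all components.

We turn to the converse. Every permutation of a finite set is $L$-biLipschitz, where $L$ is the ratio of the largest to the smallest distance between distinct points (a single point is trivial). Let $\mathcal C\subset[0,1]$ be the middle-thirds Cantor set, whose points are the sums $\sum_{k\ge1}2\varepsilon_k3^{-k}$ with $\varepsilon_k\in\{0,1\}$. If the digit sequences of $x,y\in\mathcal C$ first differ at place $n$, then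
\[
3^{-n}=2\cdot3^{-n}-\sum_{k>n}2\cdot3^{-k}\le|x-y|\le\sum_{k\ge n}2\cdot3^{-k}=3^{1-n}.
\]
Identify $\mathcal C$ with the group $(\mathbb Z/2)^{\mathbb N}$ of digit sequences. Translations act transitively and preserve $n$, so they are $3$-biLipschitz.

Now let $Z\subset[1,2]$ be either $1+\mathcal C$ or a nonempty finite set, so that $Z$ is $L$-biLipschitz homogeneous for some $L$. Put $X=\{re^{i\theta}:r\in Z,\ \theta\in\mathbb R\}$, which is homeomorphic to $S^1\times Z$. For $\zeta=re^{i\theta}$ and $\zeta'=r'e^{i\theta'}$ in $X$ put $\sigma=|e^{i\theta}-e^{i\theta'}|$, so $\sigma^2=2-2\cos(\theta-\theta')$. Then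
\[
|\zeta-\zeta'|^2=r^2+r'^2-2rr'\cos(\theta-\theta')=(r-r')^2+rr'\sigma^2,\qquad 1\le rr'\le4 .
\]
For an $L$-biLipschitz surjection $g$ of $Z$ and $\alpha\in\mathbb R$, let $\Phi(re^{i\theta})=g(r)e^{i(\theta+\alpha)}$. This bijection of $X$ preserves $\sigma$, so
\[
|\Phi(\zeta)-\Phi(\zeta')|^2\le L^2(r-r')^2+4\sigma^2\le\max(L,2)^2\,|\zeta-\zeta'|^2 .
\]
The inverse of $\Phi$ has the same form, with $g^{-1}$ and $-\alpha$, so $\Phi$ is $\max(L,2)$-biLipschitz. These maps act transitively on $X$.
\end{proof}

\section{Constants that depend on the points}\label{sec:baire}

The proof of Theorem~\ref{thm:packing} uses one constant $K$ for all the maps $f_j$. For compact spaces this uniformity is automatic.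

\begin{theorem}\label{thm:baire}
Let $X$ be a compact metric space such that for all $x,y\in X$ there is a biLipschitz bijection $f$ of $X$ with $f(x)=y$, the constant being allowed to depend on $(x,y)$. Then $X$ is biLipschitz homogeneous with a uniform constant. Hence Theorem~\ref{thm:main} and Corollary~\ref{cor:doubling} hold under this weaker hypothesis.
\end{theorem}

\begin{proof}
Fix $x_0\in X$. For $L\in\mathbb N$ let $O_L$ be the set of the points $f(x_0)$, where $f$ ranges over the $L$-biLipschitz bijections of $X$. We first get one $L$ that works on an open set, and then spread that set over $X$.

The set $O_L$ is closed. Let $f_n(x_0)\to y$ with $f_n$ as above. By the Arzel\`a--Ascoli theorem a subsequence converges uniformly to a map $f$, which satisfies the $L$-biLipschitz inequalities and has $f(x_0)=y$. It is surjective: for $v\in X$ we have $d\bigl(v,f(f_n^{-1}(v))\bigr)\le\sup_x d(f_n(x),f(x))\to0$ along the subsequence, so $v$ lies in the closure of the compact set $f(X)$. Thus $y\in O_L$.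

By hypothesis $X=\bigcup_LO_L$. By the Baire category theorem some $O_L$ contains a nonempty open set $U$. Fix $u\in U$. For each $y\in X$ there is a biLipschitz bijection $g$ of $X$ with $g(u)=y$, and $g(U)$ is an open set containing $y$. By compactness $X=g_1(U)\cup\dots\cup g_m(U)$. Let $L_0$ be a common biLipschitz constant for $g_1,\dots,g_m$ and put $L'=L_0L$. Every $y\in X$ lies in some $g_i(O_L)$, so $y=h_y(x_0)$ for an $L'$-biLipschitz bijection $h_y=g_i\circ f$. Then $h_y\circ h_x^{-1}$ is $(L')^2$-biLipschitz and maps $x$ to $y$.
\end{proof}

\section{Changing the metric}\label{sec:remetrize}

The doubling hypothesis in Corollary~\ref{cor:doubling} cannot be dropped. A metric on a space is \emph{compatible} if it induces the topology.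

\begin{theorem}\label{thm:remetrize}
Every homogeneous continuum $X$, in particular the pseudo-arc, admits for every $K>1$ a compatible metric in which it is $K$-biLipschitz homogeneous.
\end{theorem}

A set $S$ of homeomorphisms can be made Lipschitz by measuring how far apart two points are moved by words in $S$. Two things are needed for the new metric to be compatible: long words must count less, and the words of each fixed length must be equicontinuous. The second point requires a \emph{compact} set of homeomorphisms that carries one point to all others, and finding it is the main step.

\begin{proof}
Let $d$ be a compatible metric on $X$, and let $H$ be the group of homeomorphisms of $X$ with the topology of uniform convergence. This is a Polish group, that is, a separable topological group whose topology is given by a complete metric; such a metric is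
\[
\sigma(g,h)=\sup_xd(g(x),h(x))+\sup_xd(g^{-1}(x),h^{-1}(x)).
\]
Fix $x_0\in X$ and let $\pi:H\to X$, $\pi(h)=h(x_0)$. This map is continuous, and it is onto because $X$ is homogeneous. By Effros' theorem \cite{effros} it is open.

\emph{A compact transitive family.} Compact sets lift along open continuous surjections from completely metrizable spaces onto metrizable spaces \cite[IX, \S2, Proposition 18]{bourbaki}, so there is a compact $C\subset H$ with $\pi(C)=X$. We recall the argument. If $W\subset H$ satisfies $\pi(W)=X$ and $r>0$, then the open sets $\pi(B_\sigma(h,r))$, $h\in W$, cover $X$, so there is a finite $T\subset W$ whose open $r$-neighborhood $N_r(T)$ has $\pi(N_r(T))=X$. Start with $W=H$, $r=1$ to get $T_0$, and obtain $T_{n+1}$ from $W=N_{2^{-n}}(T_n)$, $r=2^{-n-1}$. For $m>n$ every element of $T_m$ is within $\sum_{k\ge n}2^{-k}=2^{1-n}$ of $T_n$. So $\bigcup_mT_m$ is totally bounded and its closure $C$ is compact. Given $x\in X$, choose $g_n\in\pi^{-1}(x)$ and $h_n\in T_n$ with $\sigma(g_n,h_n)<2^{-n}$. A subsequence of $(h_n)$ converges to some $c\in C$, the corresponding $g_n$ converge to $c$ as well, and $\pi(c)=x$.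

\emph{The metric.} Let $S=C\cup C^{-1}\cup\{\mathrm{id}\}$, let $S^n$ be the set of compositions of $n$ elements of $S$, and let $S^0=\{\mathrm{id}\}$. Since inversion and composition are continuous, each $S^n$ is compact, and $S^n\subset S^{n+1}$ because $\mathrm{id}\in S$. Put $\lambda=K^{-1/2}<1$ and
\[
d'(x,y)=\sup_{n\ge0}\ \lambda^n\max_{g\in S^n}d(g(x),g(y)).
\]
This is a supremum of the metrics $\lambda^nd(g(x),g(y))$, all bounded by $\operatorname{diam}(X,d)$, so $d'$ is a metric, and the term $n=0$ gives $d'\ge d$.

\emph{Compatibility.} Since $d'\ge d$, it suffices to show that $d'$ is small when $d$ is small. Given $\varepsilon>0$, choose $m$ with $\lambda^m\operatorname{diam}(X,d)<\varepsilon$; this is where $K>1$ is used. The terms with $n\ge m$ are less than $\varepsilon$ for all $x,y$. The set $S^m$ is compact in the uniform topology, hence equicontinuous, so there is $\delta>0$ such that $d(x,y)<\delta$ implies $d(g(x),g(y))<\varepsilon$ for all $g\in S^m$. As $S^n\subset S^m$ for $n\le m$, the remaining terms are then less than $\varepsilon$ too. So $d(x,y)<\delta$ implies $d'(x,y)\le\varepsilon$.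

\emph{Homogeneity.} Let $s\in S$. If $g\in S^n$, then $gs\in S^{n+1}$, so
\[
d'(s(x),s(y))\le\sup_{n\ge0}\ \lambda^n\max_{g\in S^{n+1}}d(g(x),g(y))\le\lambda^{-1}d'(x,y).
\]
The same holds for $s^{-1}\in S$, so $s$ is $\lambda^{-1}$-biLipschitz for $d'$. Given $x,y\in X$, take $c_1,c_2\in C$ with $c_1(x_0)=x$ and $c_2(x_0)=y$. Then $c_2c_1^{-1}$ maps $x$ to $y$ and is biLipschitz for $d'$ with constant $\lambda^{-2}=K$.
\end{proof}

By Theorem~\ref{thm:packing}, every such metric on the pseudo-arc satisfies the logarithmic packing lower bound stated there, so it is never doubling.

\begin{thebibliography}{9}

\bibitem{nets}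
\emph{Bilipschitz homogeneous hyperbolic nets},
\texttt{https://www.math.stonybrook.edu/\~{}bishop/papers/nets.pdf}.

\bibitem{bourbaki}
Bourbaki, \emph{General Topology}.

\bibitem{effros}
Effros, Ann. of Math. \textbf{81} (1965).

\bibitem{nadler}
Nadler, \emph{Continuum Theory}.

\end{thebibliography}
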